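# Differential operators on cohomology, and why asymptotic $q$-ampleness implies $q$-ampleness

Varieties are integral and projective over $\mathbb C$. Line bundles are written additively: for a coherent sheaf $\mathcal F$ and line bundles $L,A$ we put $\mathcal F(mL-kA)=\mathcal F\otimes L^{\otimes m}\otimes A^{\otimes(-k)}$, and $mL-kA$ alone means $\mathcal O(mL-kA)$. We write $h^i=\dim_{\mathbb C}H^i$.

## 1. The Weyl algebra acting on a tower of line bundles

### Line bundles inside the function field

Let $X$ be a variety with function field $K(X)$, let $L$ be a line bundle and $e\ne0$ a rational section of $L$. Dividing by $e$ identifies $L$ with the subsheaf $\{f: fe \text{ is regular}\}$ of the constant sheaf $K(X)$. A $\mathbb C$-derivation $\partial$ of $K(X)$ then acts on the sections of $L$, at the price of poles. The construction on which everything turns is a choice of sections that bounds these poles once and for all, independently of the powers of the line bundles involved.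

**Lemma 1 (bounded poles).** Let $X$ be a projective variety, $\partial$ a $\mathbb C$-derivation of $K(X)$, and $e_1,\dots,e_r$ non-zero rational sections of line bundles $L_1,\dots,L_r$. Let $J\subset\mathcal O_X$ consist of the local functions $h$ such that $h\,\partial\mathcal O\subset\mathcal O$ and $h\,\partial(u_j)/u_j\in\mathcal O$ for all $j$, where $e_j=u_je_j'$ with $e_j'$ a local generator of $L_j$. Then $J$ is a well-defined non-zero coherent ideal sheaf. If $x$ is a point of the scheme $X$ such that $\partial\mathcal O_x\subset\mathcal O_x$ and all $e_j$ generate $L_j$ at $x$, then $J_x=\mathcal O_x$.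

**Proof.** Changing $e_j'$ by a unit $\rho$ changes $\partial u_j/u_j$ by $\pm\partial\rho/\rho$. If $h\,\partial\mathcal O\subset\mathcal O$, then $h\,\partial\rho/\rho\in\mathcal O$. So the conditions do not depend on the generators.

On an affine open set $\operatorname{Spec}R$ that trivializes all $L_j$, write $R=\mathbb C[r_1,\dots,r_s]$. By the Leibniz rule, $h\,\partial R\subset R$ if and only if $h\,\partial r_l\in R$ for all $l$. So the ideal in question is the intersection of the finitely many ideals $(R:\partial r_l)$ and $(R:\partial u_j/u_j)$, where $(R:x)=\{h\in R: hx\in R\}$ for $x\in K(X)$. Each of these is non-zero (take a denominator of $x$), and a finite intersection of non-zero ideals in a domain is non-zero. Moreover $(R:x)$ is the annihilator of the class of $x$ in $K(X)/R$. Annihilators of single elements commute with localization, and so do finite intersections. Hence the ideals glue to a coherent sheaf. At $x$ as in the last statement, all $\partial r_l$ and all $\partial u_j/u_j$ lie in $\mathcal O_x$ (the $u_j$ are units there), so every one of the ideals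 becomes $\mathcal O_x$. $\square$

### The tower

Let $n=\dim X$ and let $z_1,\dots,z_n$ be a transcendence basis of $K(X)/\mathbb C$. Since $K(X)$ is finite and separable over $\mathbb C(z_1,\dots,z_n)$, there are unique derivations $\partial_1,\dots,\partial_n$ of $K(X)$ with $\partial_iz_j=\delta_{ij}$. They commute, because $[\partial_i,\partial_j]$ is a derivation that kills all $z_l$. So the **Weyl algebra** $D=\mathbb C\langle z_1,\dots,z_n,\partial_1,\dots,\partial_n\rangle$, with the relations $[\partial_i,z_j]=\delta_{ij}$, $[z_i,z_j]=[\partial_i,\partial_j]=0$, acts on $K(X)$. The monomials $z^\alpha\partial^\beta$ form a basis of $D$. Let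
$$F_p=\operatorname{span}\{z^\alpha\partial^\beta:\ |\alpha|+|\beta|\le p\}\subset D .$$
Replacing $\partial_iz_i$ by $z_i\partial_i+1$ brings any word of length $\le p$ in the generators to normal order without creating longer words. So $F_p$ is also the span of all words of length $\le p$, and $F_pF_r\subset F_{p+r}$. Counting monomials,
$$\dim F_p=\binom{2n+p}{2n}\ \ge\ \frac{p^{2n}}{(2n)!}.\tag{1}$$
On normally ordered monomials, $[\partial_i,\cdot\,]$ is the formal partial derivative with respect to $z_i$, and $-[z_i,\cdot\,]$ is the formal partial derivative with respect to $\partial_i$. Two consequences will be used: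
$$[F_p,F_1]\subset F_{p-1},\qquad\text{and an element commuting with all } z_i,\partial_i \text{ is a scalar.}\tag{2}$$

**Proposition 2 (the tower).** Let $L$ be a line bundle and $A_1$ an ample line bundle on $X$, and let $e\neq0$ be a rational section of $L$. There are $N\ge1$ and $0\ne\Delta\in H^0(X,NA_1)$ such that, with $A=NA_1$ and
$$\mathcal L_{m,k}=\{f\in K(X):\ f\,e^m\Delta^k\text{ is a regular section of } mL+kA\}\ \cong\ mL+kA,$$
we have for all $m,k\in\mathbb Z$ and all $i$
$$\mathcal L_{m,k}\subset\mathcal L_{m,k+1},\qquad z_i\,\mathcal L_{m,k}\subset\mathcal L_{m,k+1},\qquad \partial_i\,\mathcal L_{m,k}\subset\mathcal L_{m,k+1}.$$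
Under the identification with $mL+kA$, the first inclusion is multiplication by $\Delta$.

**Proof.** Let $J$ be the intersection of the ideals of Lemma 1 for $(\partial_i,e)$, $i=1,\dots,n$, and the ideals $\{h\in\mathcal O_X:hz_i\in\mathcal O_X\}$. It is a non-zero coherent ideal sheaf. For a suitable multiple $A_0=N_0A_1$ the sheaf $J\otimes A_0$ is globally generated, so there is $0\ne g\in H^0(X,J\otimes A_0)\subset H^0(X,A_0)$. Put $N=2N_0$ and $\Delta=g^2$.

The first inclusion holds because $fe^m\Delta^{k+1}=(fe^m\Delta^k)\Delta$. The second holds because $z_i\Delta=(z_ig)g$ is regular. For the third, write locally $e=ue'$ and $g=g'a_0$ with generators $e'$ of $L$ and $a_0$ of $A_0$. Then $g'\in J$, $\Delta=w\,a_0^2$ with $w=g'^2$, and $\mathcal L_{m,k}=u^{-m}w^{-k}\mathcal O_X$. For a local function $r$,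
$$\partial_i(u^{-m}w^{-k}r)=u^{-m}w^{-k}\Big(\partial_ir-mr\frac{\partial_iu}{u}-kr\frac{\partial_iw}{w}\Big).$$
This lies in $\mathcal L_{m,k+1}=u^{-m}w^{-k-1}\mathcal O_X$ if $w$ times the bracket is regular. That product is
$$w\,\partial_ir-mr\,w\frac{\partial_iu}{u}-2kr\,g'\partial_ig',$$
and all three terms are regular because $g'\in J$. $\square$

Consequently every $a\in F_p$ restricts to maps $\mathcal L_{m,k}\to\mathcal L_{m,k+p}$ for all $m,k$. All of them are restrictions of one operator on $K(X)$, so they are compatible with sums, products and the inclusions. Regarding $a\in F_p$ as an element of $F_{p+1}$ means composing with the inclusion, and $1\in F_1$ acts as multiplication by $\Delta$. These maps are $\mathbb C$-linear and not $\mathcal O$-linear. That is enough: sheaf cohomology is a functor on sheaves of $\mathbb C$-vector spaces, so $F_p$ acts as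
$$F_p\otimes H^i(X,mL+kA)\longrightarrow H^i(X,mL+(k+p)A).$$
The loss per operator is one $A$, whatever $m$ is.

**Example.** Let $X=\mathbb P^1$ with coordinate $z$, $L=\mathcal O(d\cdot\infty)$, $e=1$, $\partial=d/dz$. Near $\infty$ put $y=1/z$; then $\partial=-y^2\,d/dy$, $u=y^d$ and $\partial u/u=-dy$ is regular. The only condition on $J$ is $hz\in\mathcal O$, so $J$ is the ideal of $\infty$. We may take $A_1=A_0=\mathcal O(\infty)$ with $g=1$, so $A=\mathcal O(2\cdot\infty)$, $\Delta=1$ and $\mathcal L_{m,k}=\mathcal O((md+2k)\infty)$. For $N\le-4$ the Čech complex of the two standard charts gives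
$$H^1(\mathcal O(N\infty))=\mathbb C[z,z^{-1}]\big/\big(\mathbb C[z]+z^N\mathbb C[z^{-1}]\big),\qquad\text{basis } z^{-1},\dots,z^{N+1}.$$
The operator $\partial$ maps it to $H^1(\mathcal O((N+2)\infty))$ by $z^{-j}\mapsto-jz^{-j-1}$, where powers $z^{-l}$ with $l\ge -N-2$ are zero in the target.

What this is for: we shall meet a situation where some group $H^{q+1}(X,mL-kA)$ should vanish and all we know is that these groups are small compared with $m^n$. The action of $D$ will show that one non-zero class forces a group of size comparable to $m^n$.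

## 2. Vanishing versus growth: the problem of Totaro

Let $X$ be a projective variety of dimension $n$, $L$ a line bundle on $X$, and $0\le q\le n$.

**Definition ($q$-ampleness, Totaro).** $L$ is $q$-ample if for every coherent sheaf $\mathcal F$ on $X$ there is $m_0$ such that $H^i(X,\mathcal F\otimes L^{\otimes m})=0$ for all $m\ge m_0$ and all $i>q$.

**Definition (asymptotic cohomological functions, Küronya).** For $0\le i\le n$,
$$\hat h^i(X,L)=\limsup_{m\to\infty}\frac{h^i(X,mL)}{m^n/n!}.$$

We use the following fact: $\hat h^i(X,L)$ depends only on the numerical class of $L$, and it extends uniquely to a continuous function $\hat h^i(X,-):N^1(X)_{\mathbb R}\to\mathbb R_{\ge0}$ that is homogeneous of degree $n$. In particular, for an ample $A$ and rational $t=a/b$ with $b\ge1$,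
$$\hat h^i(X,L-tA)=b^{-n}\,\hat h^i(X,bL-aA).\tag{3}$$

**Definition (asymptotic $q$-ampleness).** An $\mathbb R$-line bundle $L$ is asymptotically $q$-ample if there is a neighborhood $U$ of $[L]$ in $N^1(X)_{\mathbb R}$ such that $\hat h^i(X,L')=0$ for all $[L']\in U$ and all $i>q$.

The first notion asks that groups vanish, for all coherent sheaves. The second asks only that groups grow slower than $m^n$, for line bundles only, but near $L$ and not just at $L$. If a line bundle is $q$-ample, then it is asymptotically $q$-ample; the converse holds when $q=0$ or $q=n-1$. Totaro conjectured the converse in general, and the problem, posed at http://ricerca.mat.uniroma3.it/users/lopez/D%27Ambra.pdf, is to prove or disprove it.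

### Curves and $\mathbb P^1\times\mathbb P^1$ by hand

Let $X$ be a curve and $d=\deg L$. If $d>0$, then $h^1(mL)=0$ for $m\gg0$. If $d\le0$ and $m\ge1$, then $h^0(mL)\le1$, and Riemann–Roch gives $h^1(mL)=-dm+O(1)$. So $\hat h^1(X,L)=\max(-d,0)$, and this vanishes in a neighborhood of $[L]$ exactly when $d>0$, that is, when $L$ is ample. The case $q=1=n$ is empty.

Let $X=\mathbb P^1\times\mathbb P^1$. By Künneth, if $a,b>0$ then $h^1(\mathcal O(ma,-mb))=(ma+1)(mb-1)$ and the other groups vanish. Treating the other quadrants in the same way, and using homogeneity and continuity, we find on $N^1(X)_{\mathbb R}=\mathbb R^2$: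

- if $a,b\ge0$, the only possibly non-zero function is $\hat h^0=2ab$;
- if $a,b$ have opposite signs, it is $\hat h^1=2|ab|$;
- if $a,b\le0$, it is $\hat h^2=2ab$.

So $\mathcal O(a,b)$ is asymptotically $0$-ample if and only if $a,b>0$, and asymptotically $1$-ample if and only if $a>0$ or $b>0$. Compare with vanishing. For $a,b>0$ the bundle is ample. If $b\le0<a$, then $h^1(\mathcal O(ma,mb-2))=(ma+1)(1-mb)\ne0$, so $\mathcal O(a,b)$ is not $0$-ample; the case $a\le0<b$ is symmetric. If $a,b\le0$, then $H^2(\mathcal O(ma-2,mb-2))\neq0$, so it is not $1$-ample, hence not $0$-ample. That $a>0$ suffices for $1$-ampleness is shown after Lemma 5. So the two notions agree here.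

The bundle $L=\mathcal O(1,0)$ shows why a neighborhood is needed: $\hat h^1(X,L)=\hat h^2(X,L)=0$, even $H^1(mL)=0$ for all $m\ge0$, and $L$ is not ample. With $A=\mathcal O(1,1)$, the failure is seen at once from $\hat h^1(X,L-tA)=2t(1-t)>0$ for $0<t<1$.

### The theorem

The last computation suggests looking only in the direction $-A$, and asking for vanishing that is uniform in the amount of $A$ subtracted.

**Definition ($U_q$).** Let $Y$ be a projective scheme, $A$ an ample and $L$ an arbitrary line bundle on $Y$, and $\varepsilon>0$. $L$ satisfies $U_q(\varepsilon)$ with respect to $A$ if for every coherent $\mathcal F$ on $Y$ there is $m_0$ with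
$$H^i(Y,\mathcal F(mL-kA))=0\quad\text{for all } i>q,\ m\ge m_0,\ 0\le k\le\varepsilon m .$$
$L$ satisfies $U_q$ if it satisfies $U_q(\varepsilon)$ for some $\varepsilon>0$.

For example, $\mathcal O(1,0)$ on $\mathbb P^1\times\mathbb P^1$ fails $U_0$ with respect to $\mathcal O(1,1)$ already for $\mathcal F=\mathcal O$: for $2\le k\le m$ we have $h^1(\mathcal O(m-k,-k))=(m-k+1)(k-1)\ne0$.

Three remarks. Taking $k=0$, $U_q$ implies $q$-ampleness. $U_q(\varepsilon)$ passes to closed subschemes, by pushing sheaves forward. Finally, for $N\ge1$, $U_q$ with respect to $A$ and with respect to $NA$ are equivalent: $U_q(\varepsilon)$ for $A$ gives $U_q(\varepsilon/N)$ for $NA$. Conversely, write $k=Nk'+r$ with $0\le r<N$ and apply the condition for $NA$ to the finitely many sheaves $\mathcal F(-rA)$.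

**Theorem 3.** Let $X$ be a projective variety of dimension $n$, $A$ an ample and $L$ any line bundle on $X$, and $q\ge0$. If there is $\varepsilon_0>0$ with $\hat h^i(X,L-tA)=0$ for all $i>q$ and all rational $t\in[0,\varepsilon_0)$, then $L$ satisfies $U_q$. In particular $L$ is $q$-ample.

**Corollary 4 (Totaro's conjecture).** For every projective variety $X$ over $\mathbb C$ of dimension $n$, every line bundle $L$ and every $0\le q\le n$, if $L$ is asymptotically $q$-ample, then $L$ is $q$-ample. Moreover, for any fixed ample $A$ the following are equivalent: $L$ is $q$-ample; $L$ satisfies $U_q$ with respect to $A$; $L$ is asymptotically $q$-ample; for some $\varepsilon_0>0$, $\hat h^i(X,L-tA)=0$ for all $i>q$ and all rational $t\in[0,\varepsilon_0)$.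

**Proof from Theorem 3.** If $L$ is asymptotically $q$-ample, then $[L-tA]\in U$ for all small $t\ge0$, so the hypothesis of Theorem 3 holds. Theorem 3 gives $U_q$, which gives $q$-ampleness. The known implication from $q$-ample to asymptotically $q$-ample closes the circle. $\square$

By (3), the hypothesis of Theorem 3 for $A$ on $[0,\varepsilon_0)$ is equivalent to the hypothesis for $NA$ on $[0,\varepsilon_0/N)$. So $A$ may be replaced by a multiple at any time.

## 3. Testing $U_q$: structure sheaf, components, finite covers, growth bounds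

**Lemma 5.** Let $Y,L,A$ be as in the definition of $U_q$. If $H^i(Y,mL-kA)=0$ for all $i>q$, $m\ge m_0$, $0\le k\le\varepsilon m$, then $L$ satisfies $U_q(\varepsilon/2)$.

**Proof.** We show by descending induction on $i>q$, for all $\mathcal F$ simultaneously, that $H^i(\mathcal F(mL-kA))=0$ for $m\gg0$ (depending on $\mathcal F$) and $0\le k\le\varepsilon m/2$. For $i>\dim Y$ this is trivial. Given $\mathcal F$, choose $0\to\mathcal F_1\to\mathcal O(-aA)^r\to\mathcal F\to0$ with $a\ge1$. In the exact sequence
$$H^i(mL-(k+a)A)^r\to H^i(\mathcal F(mL-kA))\to H^{i+1}(\mathcal F_1(mL-kA))$$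
the left term vanishes when $m\ge m_0$ and $m\ge 2a/\varepsilon$, since then $k+a\le\varepsilon m$. The right term vanishes for $m\gg0$ by induction. $\square$

**Example.** On $\mathbb P^1\times\mathbb P^1$ let $L=\mathcal O(a,b)$ with $a>0$, and $A=\mathcal O(1,1)$. Then $H^2(mL-kA)=H^1(\mathcal O(ma-k))\otimes H^1(\mathcal O(mb-k))=0$ for $0\le k\le am$. By Lemma 5, $L$ satisfies $U_1(a/2)$, so it is $1$-ample, as promised in Section 2.

**Lemma 6.** (a) Let $Y_{\rm red}=\bigcup Y_a$ be the decomposition into irreducible components, with reduced structure. If each $L|_{Y_a}$ satisfies $U_q$, then $L$ satisfies $U_q$.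

(b) Let $f:Y\to X$ be a finite surjective morphism of projective schemes. If $f^*L$ satisfies $U_q(\varepsilon)$ with respect to $f^*A$, then $L$ satisfies $U_q(\varepsilon)$ with respect to $A$.

**Proof.** (a) The product of the ideals $I_{Y_a}$ lies in the nilradical, so a power of this product is $0$. Multiplying $\mathcal F$ successively by the factors gives a finite filtration of $\mathcal F$ whose quotients are each killed by some $I_{Y_a}$, hence are sheaves on the $Y_a$. If $H^i$ of all twisted quotients vanishes, so does $H^i$ of twisted $\mathcal F$. Take the minimum of the finitely many $\varepsilon$'s and the maximum of the finitely many $m_0$'s.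

(b) For a closed subscheme $V\subset X$ the map $f^{-1}(V)\to V$ is again finite and surjective, and $f^*L|_{f^{-1}(V)}$ satisfies $U_q(\varepsilon)$. So by Noetherian induction we may assume that $L|_V$ satisfies $U_q(\varepsilon)$ for every closed subscheme $V\subsetneq X$.

If $X$ is not integral, filter $\mathcal F$ with quotients that are sheaves on integral closed subschemes. These are proper subschemes, and we are done as in (a).

Let $X$ be integral. Some irreducible component of $Y$ surjects onto $X$. Replace $Y$ by it, with reduced structure, so that $Y$ is integral. Given $\mathcal F$, the sheaf $\mathcal G=\mathcal Hom(f_*\mathcal O_Y,\mathcal F)$ is a coherent $f_*\mathcal O_Y$-module, so $\mathcal G=f_*\mathcal G'$ with $\mathcal G'$ coherent on $Y$. Evaluation at $1$ is a map $\mathcal G\to\mathcal F$. At the generic point it is $\operatorname{Hom}_{K(X)}(K(Y),\mathcal F_\eta)\to\mathcal F_\eta$, $\varphi\mapsto\varphi(1)$, which is surjective because $1\ne0$ in the vector space $K(Y)$. Let $\mathcal N,\mathcal I,\mathcal C$ be its kernel, image and cokernel. Since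 $\mathcal C_\eta=0$, $\mathcal C$ is a sheaf on a proper closed subscheme.

Now use descending induction on $i$, for all $\mathcal F$. Let $i>q$, $m\gg0$, $0\le k\le\varepsilon m$. By the projection formula and finiteness of $f$, $H^i(\mathcal G(mL-kA))=H^i(Y,\mathcal G'(mf^*L-kf^*A))=0$. By induction $H^{i+1}(\mathcal N(mL-kA))=0$. From $0\to\mathcal N\to\mathcal G\to\mathcal I\to0$ we get $H^i(\mathcal I(mL-kA))=0$. Since $H^i(\mathcal C(mL-kA))=0$, the sequence $0\to\mathcal I\to\mathcal F\to\mathcal C\to0$ gives $H^i(\mathcal F(mL-kA))=0$. $\square$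

**Lemma 7 (growth).** Let $\mathcal F$ be coherent on a projective scheme with $\dim\operatorname{Supp}\mathcal F\le d$, and let $L,A,B$ be line bundles. There is $C$ such that for all $m,k\in\mathbb Z$ and all $i$:

(a) $h^i(\mathcal F(mL+kA))\le C(1+|m|+|k|)^d$;

(b) $|h^i(\mathcal F(mL+kA+B))-h^i(\mathcal F(mL+kA))|\le C(1+|m|+|k|)^{d-1}$ if $d\ge1$.

**Proof.** Write $L=H_1-H_2$, $A=H_3-H_4$, $B=H_5-H_6$ with very ample $H_j$. For $\mu\in\mathbb Z^6$ let $\mathcal F(\mu)=\mathcal F\otimes\bigotimes H_j^{\mu_j}$ and $|\mu|=\sum|\mu_j|$. We show $h^i(\mathcal F(\mu))\le C(1+|\mu|)^d$ by induction on $d$. For $d=0$ we have $\mathcal F(\mu)\cong\mathcal F$. For $d\ge1$ and each $j$ choose a section of $H_j$ that vanishes at no associated point of $\mathcal F$. It gives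
$$0\to\mathcal F(\mu-e_j)\to\mathcal F(\mu)\to\mathcal F_j(\mu)\to0,\qquad\dim\operatorname{Supp}\mathcal F_j\le d-1 .$$
The long exact sequence shows that $h^i(\mathcal F(\mu))$ and $h^i(\mathcal F(\mu-e_j))$ differ by at most $h^i(\mathcal F_j(\mu))+h^{i-1}(\mathcal F_j(\mu))\le C'(1+|\mu|)^{d-1}$. Going from $0$ to $\mu$ takes $|\mu|$ such steps through vectors of size at most $|\mu|$, which gives the bound, and (a) with $\mu=(m,-m,k,-k,0,0)$. Adding $B$ takes two steps, which gives (b). $\square$

## 4. Restriction to a divisor loses a factor of $m$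

A sensible plan for Theorem 3 is induction on $n$ by restriction to a divisor, together with descending induction on $q$. Suppose $L$ already satisfies $U_{q+1}(\varepsilon)$ and let $Z\in|A|$ be integral. From $0\to mL-(k+1)A\to mL-kA\to(mL-kA)|_Z\to0$ we get, for $m\gg0$ and $k+1\le\varepsilon m$,
$$h^{q+1}(Z,mL-kA)\le h^{q+1}(X,mL-kA)+h^{q+2}(X,mL-(k+1)A)=h^{q+1}(X,mL-kA).$$
Along $k=tm$ the hypothesis says that the right side is $o(m^n)$. To use the theorem on $Z$, which has dimension $n-1$, we need $o(m^{n-1})$. This is where the plan stops: one exact sequence gives away a factor of $m$.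

One can try to recover the factor by thickening $Z$ about $\delta m$ times. Put $Q_p=\mathcal O_{pZ}(mL-kA)$ and $N_p=mL-(k+p)A$. As above, $H^{q+1}(X,mL-kA)$ surjects onto $H^{q+1}(Q_P)$ if $k+P\le\varepsilon m$, and the sequences $0\to\mathcal O_Z(N_p)\to Q_{p+1}\to Q_p\to0$ give
$$h^{q+1}(Q_P)=\sum_{p<P}\operatorname{rank}\big(H^{q+1}(Z,N_p)\to H^{q+1}(Q_{p+1})\big).$$
If these maps were nearly injective, a lower bound $\eta m^{n-1}$ for the groups on $Z$ would give $\delta\eta m^n$ on $X$. But the kernel is the image of the connecting map $H^q(Q_p)\to H^{q+1}(Z,N_p)$, and nothing in the exact sequences bounds it.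

**Example.** Let $X$ be the blow-up of $\mathbb P^2$ at a point, $H$ the pullback of a line, $E$ the exceptional curve, $L=H+E$, so that $(mH+jE)|_E\cong\mathcal O_{\mathbb P^1}(-j)$. For $m\ge0$ and $1\le j\le m$ the sequence $0\to mH+(j-1)E\to mH+jE\to\mathcal O_{\mathbb P^1}(-j)\to0$, together with $H^0(\mathcal O_{\mathbb P^1}(-j))=0$, $H^1(mH)=H^2(mH)=0$ and, inductively, $H^2(mH+jE)=0$, gives $h^1(mH+jE)=h^1(mH+(j-1)E)+(j-1)$. Hence $h^1(mL)=\binom m2$. The single restriction to $E$ sees only $h^1(E,mL)=m-1$. The thickenings of $E$ see everything, because all connecting maps vanish: $Q_p=\mathcal O_{pE}(mL)$ with $p\le m$ is filtered by the bundles $\mathcal O_{\mathbb P^1}(-m+i)$, $0\le i<p$, so $H^0(Q_p)=0$.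

In general we control the rank by a device that inverts the inclusion of the $p$-th layer. A section of $Q_{p+1}$ is a $p$-jet in the direction normal to $Z$, and the $p$-th normal derivative reads off its top coefficient. A transversal derivation has poles, and also zeros along which it is not transversal. But Lemma 1 bounds them, and for $p\le\delta m$ the resulting loss will be at most a constant times $\delta m^{n-1}$, which is harmless for small $\delta$.

## 5. Reduction to normal $X$ with $U_{q+1}$ known

We prove Theorem 3 by induction on $n$. For $n=0$ we have $H^i=0$ for $i>0$ and there is nothing to show. Let $n\ge1$, and assume the theorem in dimension $n-1$.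

**Step 1: $X$ may be assumed normal.** The purpose is to make local rings at prime divisors discrete valuation rings. Let $\nu:\tilde X\to X$ be the normalization and $0\to\mathcal O_X\to\nu_*\mathcal O_{\tilde X}\to\mathcal Q\to0$, so that $\dim\operatorname{Supp}\mathcal Q\le n-1$. For a line bundle $M$ on $X$, Lemma 7(a) bounds $h^j(\mathcal Q(mM))$ by $O(m^{n-1})$, so $h^i(\tilde X,m\nu^*M)$ and $h^i(X,mM)$ differ by $O(m^{n-1})$, and $\hat h^i(\tilde X,\nu^*M)=\hat h^i(X,M)$. By (3), the hypothesis passes to $(\tilde X,\nu^*L,\nu^*A)$, where $\nu^*A$ is ample because $\nu$ is finite. By Lemma 6(b) the conclusion passes back to $X$. From now on $X$ is normal.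

**Step 2: vanishing above degree $q+1$ may be assumed.** The purpose is to leave only the groups $H^{q+1}$ to be studied. We use descending induction on $q$. For $q\ge n$ the conclusion is trivial. Let $q<n$ and assume the hypothesis for $q$. It implies the hypothesis for $q+1$, so by induction
$$L\text{ satisfies }U_{q+1}(\varepsilon)\text{ for some }0<\varepsilon\le\varepsilon_0.\tag{4}$$

## 6. Normal derivatives along a prime divisor

**Step 3: $L|_Z$ satisfies $U_q$ for every prime divisor $Z\subset X$.** The purpose is to bring in the induction on dimension: the statement on divisors will give, in Section 7, that multiplication by a section of $A$ is surjective on the groups $H^{q+1}$.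

If $n=1$, $Z$ is a point and the statement is trivial. Let $n\ge2$. By the theorem in dimension $n-1$ it suffices to show
$$\hat h^i(Z,(L-tA)|_Z)=0\quad\text{for all }i>q\text{ and all rational }t\in[0,\varepsilon/2).$$
For $i>q+1$ this follows from (4) with $\mathcal F=\mathcal O_Z$: the groups themselves vanish for large multiples. Suppose it fails for $i=q+1$ and $t_0=a_0/b\in[0,\varepsilon/2)$. By (3) on $Z$, there are $\eta>0$ and infinitely many $j$ such that, with $m=bj$ and $K=a_0j=t_0m$,
$$h^{q+1}(Z,mL-KA)\ge\eta\,m^{n-1}.\tag{5}$$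
We shall derive $h^{q+1}(X,mL-KA)\ge\text{const}\cdot m^n$ for these $m$, a contradiction.

**Step 3a: a derivation transversal to $Z$.** We want a derivation that is regular at the generic point $\eta_Z$ of $Z$ and differentiates a local equation of $Z$ to $1$. Since $X$ is normal, $\mathcal O:=\mathcal O_{X,Z}$ is a discrete valuation ring; let $v$ be its valuation, $\mathfrak m$ its maximal ideal, $\pi$ a uniformizer and $\kappa$ its residue field. $\mathcal O$ is regular and essentially of finite type over $\mathbb C$, so $\Omega_{\mathcal O/\mathbb C}$ is free, of rank $\operatorname{trdeg}K(X)=n$. In the exact sequence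
$$\mathfrak m/\mathfrak m^2\to\Omega_{\mathcal O}\otimes\kappa\to\Omega_\kappa\to0$$
the $\kappa$-dimensions are $1,n,n-1$; the last because the characteristic is $0$ and $\operatorname{trdeg}\kappa=n-1$. So the first map has one-dimensional image, and is injective: $d\pi\ne0$ in $\Omega_{\mathcal O}\otimes\kappa$. By Nakayama, $d\pi$ is part of a basis of $\Omega_{\mathcal O}$. The corresponding coordinate function $\Omega_{\mathcal O}\to\mathcal O$ is a derivation $\partial$ with $\partial\mathcal O\subset\mathcal O$ and $\partial\pi=1$; it extends to $K(X)$.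

**Step 3b: bounding its poles.** We want a multiple $\theta$ of $\partial$ that acts on all bundles $mL+kA$ with a loss of a fixed multiple of $A$. Choose rational sections $e_L$ of $L$ and $e_A$ of $A$ that generate at $\eta_Z$, and put
$$\mathcal L_{m,k}=\{f\in K(X):\ f\,e_L^me_A^k\text{ is a regular section of }mL+kA\}\cong mL+kA.$$
Its stalk at $\eta_Z$ is $\mathcal O$. Let $J$ be the ideal of Lemma 1 for $\partial,e_L,e_A$. Then $J_{\eta_Z}=\mathcal O$. For some $c\ge1$ the sheaf $J\otimes cA$ is globally generated, so there is $g\in H^0(X,J\otimes cA)$ not vanishing at $\eta_Z$. Put $\gamma=g/e_A^c\in\mathcal O^\times$ and $\theta=\gamma\partial$. Then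
$$\theta(\mathcal L_{m,k})\subset\mathcal L_{m,k+c}\quad\text{for all }m,k\in\mathbb Z.\tag{6}$$
Indeed, write locally $e_L=ue'$, $e_A=we''$ with generators $e',e''$, so that $\mathcal L_{m,k}=u^{-m}w^{-k}\mathcal O_X$. For a local function $r$,
$$\partial(u^{-m}w^{-k}r)=u^{-m}w^{-k}\Big(\partial r-mr\frac{\partial u}{u}-kr\frac{\partial w}{w}\Big),$$
and $\gamma=w^{-c}h$ with $h\in J$. The product of $h$ with the bracket is regular, so $\theta(u^{-m}w^{-k}r)\in u^{-m}w^{-k-c}\mathcal O_X$.

Since $\gamma$ is a unit of $\mathcal O$, we also have $\theta\mathcal O\subset\mathcal O$ and $\theta(\mathfrak m^j)\subset\mathfrak m^{j-1}$ for $j\ge1$.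

**Step 3c: a Cartier divisor containing $Z$.** The divisor $Z$ need not be Cartier, so we thicken a Cartier divisor $T\supset Z$ that agrees with $Z$ at $\eta_Z$. For some $c'\ge1$, $I_Z\otimes c'A$ is globally generated. Its sections generate the stalk $\mathfrak m$ at $\eta_Z$, so there is $\tau\in H^0(X,I_Z\otimes c'A)$ such that $\hat\tau=\tau/e_A^{c'}$ has $v(\hat\tau)=1$. Let $T=\operatorname{div}(\tau)$, an effective Cartier divisor that contains $Z$ as a closed subscheme.

Now $\hat\tau\in\mathcal L_{0,c'}$, so $\theta\hat\tau\in\mathcal L_{0,c+c'}$ by (6). Moreover $v(\theta\hat\tau)=0$: if $\hat\tau=\rho\pi$ with a unit $\rho$, then $\partial\hat\tau=\rho+\pi\,\partial\rho$ is a unit, and so is $\gamma$. Hence the section of $(c+c')A$ corresponding to $\theta\hat\tau$ restricts to a section $0\ne s\in H^0(Z,(c+c')A)$. Let $S=\operatorname{div}(s)\subset Z$, a scheme of dimension $\le n-2$ (possibly empty). It is the locus where our normal derivative loses information.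

For $p\ge0$ put $Q_p=\mathcal O_{pT}(mL-KA)$ (so $Q_0=0$) and $N_p=mL-(K+pc')A$. There are exact sequences
$$0\to\mathcal O_T(N_p)\xrightarrow{\ \tau^p\ }Q_{p+1}\to Q_p\to0.\tag{7}$$

**Step 3d: the $p$-th normal derivative on $Q_{p+1}$.** We construct a map out of $Q_{p+1}$ whose restriction to the layer $\mathcal O_T(N_p)$ is explicit. Since $Z$ is integral, a local section of a line bundle on $Z$ is determined by its germ at $\eta_Z$. So a local section of $\mathcal L_{m,k}$ restricts to $0$ on $Z$ if and only if it has $v\ge1$, and equalities between sections of line bundles on $Z$ may be checked modulo $\mathfrak m$ at $\eta_Z$. Consider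
$$\mathcal L_{m,-K}\xrightarrow{\ \theta^p\ }\mathcal L_{m,pc-K}\to\mathcal O_Z(mL+(pc-K)A).$$
It kills $\hat\tau^{p+1}\mathcal L_{m,-K-(p+1)c'}$: the elements of this sheaf have $v\ge p+1$, so their images under $\theta^p$ have $v\ge1$. The quotient of $\mathcal L_{m,-K}$ by this subsheaf is $Q_{p+1}$. So we obtain a $\mathbb C$-linear sheaf map
$$\Theta_p:Q_{p+1}\to\mathcal O_Z(mL+(pc-K)A).$$
Next, for $f\in\mathcal L_{m,-K-pc'}$,
$$\theta^p(\hat\tau^pf)\equiv p!\,(\theta\hat\tau)^pf\pmod{\mathfrak m}.$$
To see this, expand $\theta^p$ of the product of $p$ factors $\hat\tau$ and one factor $f$ by the Leibniz rule: each of the $p$ derivatives falls on one factor. There are $p!$ terms in which every $\hat\tau$ is hit exactly once, and these are $(\theta\hat\tau)^pf$. In every other term some $\hat\tau$ is not differentiated, and the remaining factors lie in $\mathcal O$, so the term lies in $\mathfrak m$. (For $p=1$: $\theta(\hat\tau f)=(\theta\hat\tau)f+\hat\tau\,\theta f$.) Hence $\Theta_p\circ\tau^p$ is the composite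
$$\mathcal O_T(N_p)\twoheadrightarrow\mathcal O_Z(N_p)\xrightarrow{\ p!\,s^p\ }\mathcal O_Z(mL+(pc-K)A).\tag{8}$$
The degrees match: $N_p+p(c+c')A=mL+(pc-K)A$.

**Step 3e: the rank of (8) on $H^{q+1}$.** We want a lower bound of order $m^{n-1}$ for all $p\le\delta m$. Let $0<\delta\le\min(1,\varepsilon/2c')$, $P=\lfloor\delta m\rfloor$, $0\le p\le P-1$, with $m$ as in (5). Then $K+Pc'\le t_0m+\frac\varepsilon2m\le\varepsilon m$. So (4), applied to the three fixed sheaves $\mathcal O_X,\mathcal O_T,I_{Z/T}$, gives for $m\gg0$ and all these $p$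
$$H^{q+2}(X,mL-(K+Pc')A)=H^{q+2}(T,N_p)=H^{q+2}(T,I_{Z/T}\otimes N_p)=0.\tag{9}$$
By the last vanishing, $H^{q+1}(T,N_p)\to H^{q+1}(Z,N_p)$ is surjective. The second map of (8) is injective with cokernel $\mathcal O_{pS}(mL+(pc-K)A)$. So on $H^{q+1}$ its cokernel embeds in $H^{q+1}(pS,mL+(pc-K)A)$. Filtering $\mathcal O_{pS}$ by powers of the ideal of $S$, with quotients $\mathcal O_S(-j(c+c')A)$, and using Lemma 7(a) on $S$, we bound the dimension of this group by
$$\sum_{j<p}h^{q+1}\big(S,mL+(pc-K-j(c+c'))A\big)\le C\,p\,m^{n-2};$$
note that all the integers involved are $O(m)$ because $p\le m$. On the other side, (5) and $p$ applications of Lemma 7(b) on $Z$ with $B=cA$ give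
$$h^{q+1}(Z,mL+(pc-K)A)\ge\eta\,m^{n-1}-C\,p\,m^{n-2}.$$
The constant $C$ does not depend on $m$, on $p\le m$, or on $\delta\le1$. So we may now fix $\delta$ with $2C\delta\le\eta/2$. Since $p\le\delta m$, the map
$$H^{q+1}(T,N_p)\to H^{q+1}(Z,mL+(pc-K)A)$$
induced by (8) has rank at least $\eta m^{n-1}-2Cpm^{n-2}\ge\frac\eta2m^{n-1}$ for all $p<P$.

**Step 3f: summing over the layers.** Now we collect the contributions on $X$. The map just considered factors as $\Theta_p\circ\tau^p$ through $H^{q+1}(Q_{p+1})$. So the image of $H^{q+1}(T,N_p)\to H^{q+1}(Q_{p+1})$ has dimension at least $\frac\eta2m^{n-1}$. By (7) and $H^{q+2}(T,N_p)=0$, this image is the kernel of a surjection $H^{q+1}(Q_{p+1})\to H^{q+1}(Q_p)$. Summing over $p<P$,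
$$h^{q+1}(Q_P)\ge P\,\tfrac\eta2\,m^{n-1}.$$
By (9) and $0\to mL-(K+Pc')A\xrightarrow{\tau^P}mL-KA\to Q_P\to0$, the group $H^{q+1}(X,mL-KA)$ surjects onto $H^{q+1}(Q_P)$. As $P\ge\delta m/2$ for $m\gg0$ and $m=bj$,
$$h^{q+1}(X,j(bL-a_0A))\ge\tfrac{\eta\delta}{4}\,m^n=\tfrac{\eta\delta b^n}{4}\,j^n$$
for infinitely many $j$. So $\hat h^{q+1}(X,L-t_0A)>0$ with $t_0<\varepsilon/2<\varepsilon_0$, against the hypothesis. This proves Step 3.

## 7. Bernstein's inequality for the dual tower

### The model, and why it does not apply to cohomology classes directly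

Recall the classical Bernstein inequality in the following form. Let $M$ be a left $D$-module, $0\ne x\in M$ and $V_p=F_px$. Then $aV_p\ne0$ for every $0\ne a\in F_p$. The proof is by induction on $p$. A non-zero scalar does not kill $x$. If $a$ is not a scalar, then by (2) some $y\in\{z_i,\partial_i\}$ has $0\ne[a,y]\in F_{p-1}$. If $aV_p=0$, then for $w\in V_{p-1}$ we get $[a,y]w=a(yw)-y(aw)=0$, since $yw$ and $w$ lie in $V_p$. So $[a,y]$ kills $V_{p-1}$, a contradiction. Hence $F_p$ embeds in $\operatorname{Hom}(V_p,V_{2p})$, and by (1), $\dim V_{2p}\ge p^n/\sqrt{(2n)!}$. For instance, in $M=\mathbb C[z_1,\dots,z_n]$ with $x=1$, $V_p$ is the space of polynomials of degree $\le p$. Multiplication by functions alone would not do: the module $\mathbb C[z]/(z_1,\dots,z_n)$ over $\mathbb C[z_1,\dots,z_n]$ has dimension $1$.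

Now take a non-zero class $x\in H^{q+1}(X,mL-kA)$. By Proposition 2, $F_p$ maps it into $H^{q+1}(X,mL-(k-p)A)$. The proof breaks at its first line. The scalar $1\in F_p$ acts as $\Delta^p$, and $\Delta^px$ lies in $H^{q+1}(X,mL+(p-k)A)$, which is zero for $p\gg0$ by Serre vanishing. In the direction in which operators act, every class dies.

What saves the argument is Step 3. It makes $\Delta$ surjective on the groups $H^{q+1}$ in a range of $k$ of length proportional to $m$. Surjective maps become injective on dual spaces. So we run the argument on the duals, where operators move towards larger $k$ and $1\in F_1$ acts injectively.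

### The proof

**Step 4: setting up the tower.** We fix the operators and the section $\Delta$. Apply Proposition 2 to $X$, $L$ and the given ample bundle, with some transcendence basis and some rational section $e$ of $L$. Replace $A$ by the multiple given there. The hypothesis of Theorem 3, (4) and Step 3 remain true for the new $A$, with new constants $\varepsilon_0$ and $\varepsilon$, by the remarks in Section 2. Now $\Delta\in H^0(X,A)$, and $F_p$ maps $H^{q+1}(X,mL+kA)$ to $H^{q+1}(X,mL+(k+p)A)$.

**Step 5: $\Delta$ is surjective in a range.** This is what the restriction theorem of Section 6 is for. Let $Z=\operatorname{div}(\Delta)$. Its irreducible components, with reduced structure, are prime divisors. So by Step 3 and Lemma 6(a) there are $\varepsilon_2>0$ and $m_2$ with $H^{q+1}(Z,mL-kA)=0$ for $m\ge m_2$, $0\le k\le\varepsilon_2m$. Put $M_k=H^{q+1}(X,mL-kA)$ (for the $m$ under consideration). From $0\to mL-(k+1)A\xrightarrow{\Delta}mL-kA\to(mL-kA)|_Z\to0$,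
$$\Delta:M_{k+1}\to M_k\text{ is surjective for }m\ge m_2,\ 0\le k\le\varepsilon_2m.\tag{10}$$
Choose an integer $b\ge1$ with $1/b<\min(\varepsilon_0,\varepsilon_2)$. We claim:
$$M_k=0\quad\text{for all }m\gg0\text{ and }0\le k\le m/2b.\tag{11}$$

**Step 6: the dual tower.** Suppose (11) is false; we turn one non-zero class into a tower of spaces with injective transition maps. For infinitely many $m\ge m_2$ some $M_k$ with $0\le k\le m/2b$ is non-zero. For such an $m$ let
$$k_1=\lfloor m/2b\rfloor,\qquad K=\lfloor m/b\rfloor,\qquad p_0=\lfloor(K-k_1)/2\rfloor .$$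
By (10), $M_{k_1}$ surjects onto $M_k$, so $M_{k_1}\ne0$. Let $W_j=M_{k_1+j}^*$ for $0\le j\le2p_0$; note that $k_1+2p_0\le K\le\varepsilon_2m$. An element $a\in F_p$ gives a map $M_{k_1+j+p}\to M_{k_1+j}$, and by transposition
$$W_j\to W_{j+p},\quad w\mapsto w\cdot a:=w\circ a,\qquad w\cdot(aa')=(w\cdot a)\cdot a' .$$
Let $\iota:W_j\to W_{j+1}$ be the map given by $1\in F_1$. It is the transpose of $\Delta$, so it is injective by (10). Regarding $a\in F_p$ as an element of $F_{p+1}$ replaces $w\cdot a$ by $\iota(w\cdot a)=(\iota w)\cdot a$. Fix $0\ne\xi\in W_0$ and put $V_p=\xi\cdot F_p\subset W_p$. Then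
$$\iota V_{p-1}\subset V_p,\qquad V_{p-1}\cdot F_1\subset V_p.$$

**Step 7: non-zero operators act non-trivially.** This is the analogue of the model argument, with careful attention to which $W_j$ each vector lies in. We show: for $0\le p\le p_0$ and $0\ne a\in F_p$ we have $V_p\cdot a\ne0$ in $W_{2p}$.

Induct on $p$. If $a$ is a non-zero scalar (in particular if $p=0$), then $\iota^p\xi\in V_p$, and $(\iota^p\xi)\cdot a=a\,\iota^{2p}\xi\ne0$ because $\iota$ is injective.

Otherwise $p\ge1$, and by (2) there is $y\in\{z_i,\partial_i\}$ with $0\ne a_1:=ay-ya\in F_{p-1}$. Suppose $V_p\cdot a=0$, and let $w\in V_{p-1}$.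

- Since $w\cdot y\in V_p$, we have $(w\cdot y)\cdot a=0$ in $W_{2p}$; that is, $w\cdot(ya)=0$ with $ya\in F_{p+1}$.
- Since $\iota w\in V_p$, we have $\iota(w\cdot a)=(\iota w)\cdot a=0$ in $W_{2p}$. As $w\cdot a\in W_{2p-1}$ and $\iota$ is injective, $w\cdot a=0$. Hence $w\cdot(ay)=(w\cdot a)\cdot y=0$ in $W_{2p}$.

Subtracting, $w\cdot(ay-ya)=0$ in $W_{2p}$, where $ay-ya$ is taken as an element of $F_{p+1}$. But $ay-ya=a_1$ already lies in $F_{p-1}$, and $w\cdot a_1\in W_{2p-2}$. So what we have shown is $\iota^2(w\cdot a_1)=0$, and injectivity gives $w\cdot a_1=0$. Thus $V_{p-1}\cdot a_1=0$ with $0\ne a_1\in F_{p-1}$, against the induction hypothesis.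

**Step 8: growth, and the contradiction.** We count dimensions. By Step 7 the linear map $F_{p_0}\to\operatorname{Hom}(V_{p_0},W_{2p_0})$ is injective. Also $\dim V_{p_0}\le\dim W_{p_0}\le\dim W_{2p_0}$, the last because $\iota^{p_0}$ is injective. With (1),
$$(\dim W_{2p_0})^2\ge\dim F_{p_0}\ge\frac{p_0^{2n}}{(2n)!}.$$
By (10), $M_K$ surjects onto $M_{k_1+2p_0}$, whose dual is $W_{2p_0}$. Furthermore $K-k_1\ge\frac m{2b}-1$, so $p_0\ge\frac m{4b}-\frac32\ge\frac m{8b}\ge\frac K8$ once $m\ge12b$. Therefore
$$h^{q+1}(X,mL-KA)\ge\frac{p_0^n}{\sqrt{(2n)!}}\ge c_1K^n,\qquad c_1=\frac{1}{8^n\sqrt{(2n)!}},$$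
for infinitely many $m$. Write $m=bK+r$ with $0\le r<b$, so $mL-KA=K(bL-A)+rL$. Some value of $r$ occurs infinitely often, and for it Lemma 7(b) with $B=rL$ gives
$$h^{q+1}(X,K(bL-A))\ge c_1K^n-O(K^{n-1})$$
for infinitely many $K$. So $\hat h^{q+1}(X,bL-A)>0$, and by (3) $\hat h^{q+1}(X,L-\frac1bA)>0$ with $\frac1b<\varepsilon_0$. This contradicts the hypothesis of Theorem 3, and (11) is proved.

**Step 9: from line bundles to all coherent sheaves.** By (11) for $i=q+1$ and by (4) with $\mathcal F=\mathcal O_X$ for $i>q+1$,
$$H^i(X,mL-kA)=0\quad\text{for all } i>q,\ m\gg0,\ 0\le k\le\varepsilon_4m,\qquad\varepsilon_4=\min(1/2b,\varepsilon).$$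
By Lemma 5, $L$ satisfies $U_q$ with respect to the current $A$, hence, by the remarks after the definition of $U_q$ in Section 2, also with respect to the original one. This completes the descending induction on $q$ and the induction on $n$, and proves Theorem 3 and with it Corollary 4. $\blacksquare$
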